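\title{Inserting tuples of words: unavoidability implies well quasi order}

\begin{abstract}
A set $T$ of tuples of nonempty words over a finite alphabet defines an order on words: one passes from a word to a larger one by inserting the components of a tuple of $T$, in their given order, at arbitrary places. Haussler conjectured that for finite $T$ this order is a well quasi order if and only if every sufficiently long word contains the components of some tuple of $T$ as disjoint factors in the given order. We prove the conjecture. The proof decomposes a word into nested pieces of bounded depth by means of a stack, uses Brouwer's fixed point theorem to cut the word so that the components of each tuple occur in the right order and in nearly equal numbers, and then applies Higman's lemma a bounded number of times. We also show that the equivalence holds for infinite $T$, that it is equivalent to the regularity of all upward closed languages, and that for finite $T$ it is decidable.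
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a finite alphabet, $A^*$ the set of words over $A$, $\varepsilon$ the empty word, $A^+=A^*\setminus\{\varepsilon\}$, and $|w|$ the length of $w$. A word $u$ is a \emph{factor} of $w$ if $w=xuy$ for some words $x,y$. We assume throughout that $A\neq\emptyset$; for $A=\emptyset$ the only word is $\varepsilon$, there are no tuples, and all statements below hold trivially.

A \emph{tuple} is a finite sequence $t=(u_1,\dots,u_k)$ with $k\ge1$ and $u_i\in A^+$; the $u_i$ are its \emph{components}. A word \emph{contains} $t$ if it has the form $v_1u_1v_2u_2\cdots v_ku_kv_{k+1}$ with $v_1,\dots,v_{k+1}\in A^*$, that is, if the components occur in it as disjoint factors, in the given order. Let $T$ be a set of tuples; the number of components may vary from tuple to tuple. We write $v\vdash_Tw$ if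
\[
v=v_1v_2\cdots v_{k+1},\qquad w=v_1u_1v_2u_2\cdots v_ku_kv_{k+1}
\]
for some $(u_1,\dots,u_k)\in T$ and some $v_1,\dots,v_{k+1}\in A^*$. Read from left to right, a step $v\vdash_Tw$ inserts a tuple; read from right to left, it erases one. We write $\le_T$ for the reflexive and transitive closure $\vdash_T^*$ of $\vdash_T$. Every step increases the length, so $v\le_Tw$ and $v\neq w$ imply $|v|<|w|$.

A \emph{quasi order} on a set $S$ is a reflexive and transitive relation $\le$. It is a \emph{well quasi order} (wqo) if every infinite sequence $s_1,s_2,\dots$ in $S$ has indices $i<j$ with $s_i\le s_j$. Equivalently, every nonempty subset of $S$ has at least one minimal element and only finitely many pairwise non-equivalent minimal elements. The question is: for which $T$ is $\le_T$ a wqo on $A^*$?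

Two cases can be settled at once. If $T=\{(a):a\in A\}$, then $v\le_Tw$ means that $v$ is obtained from $w$ by deleting letters, and this is a wqo by Higman's lemma (recalled in Section~\ref{sec:facts}). If $A=\{a\}$ and $T$ has a tuple whose components have total length $d$, then $a^m\le_Ta^n$ whenever $m\le n$ and $m\equiv n \pmod d$, which again gives a wqo. On the other hand, for $A=\{a,b\}$ and $T=\{(aa),(bb)\}$ nothing can be erased from any of the words $(ab)^n$, and these words are pairwise incomparable. This last obstruction has a name. The set $T$ is \emph{unavoidable} if there is a positive integer $H$ such that every word of length at least $H$ contains a tuple of $T$.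

\begin{lemma}\label{lem:easy}
Let $T$ be any set of tuples. A word is minimal in $(A^*,\le_T)$ if and only if it contains no tuple of $T$, and distinct minimal words are incomparable. If $T$ is not unavoidable, then there is an infinite antichain, and $\le_T$ is not a wqo.
\end{lemma}

\begin{proof}
If $v\le_Tw$ and $v\ne w$, the last step of a chain from $v$ to $w$ shows that $w$ contains a tuple of $T$. Conversely, if $w$ contains a tuple of $T$, erasing it gives a shorter word $v\vdash_Tw$. So the minimal words are those that contain no tuple, and nothing lies below such a word except the word itself. If $T$ is not unavoidable, there are arbitrarily long such words. They form an infinite set of pairwise incomparable words, and an enumeration of this set has no $i<j$ with $s_i\le_Ts_j$.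
\end{proof}

Since $A$ is finite, Lemma~\ref{lem:easy} says that $T$ is unavoidable exactly when the set $A^*$ has finitely many minimal elements. A wqo must have this property for \emph{every} subset, so the converse of the lemma asserts that testing the single set $A^*$ is enough. The two cases above suggest that it is. Haussler \cite{Haussler} proved this when $T$ is finite and every component is a single letter; then $T$ corresponds to a finite set of words $a_1a_2\cdots a_k$, and unavoidability of $T$ is called subsequence unavoidability of that set. He conjectured the same for every finite $T$ \cite{Haussler}; we take the problem from \cite{WQOL}. The conjecture is true.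

\begin{theorem}\label{thm:main}
Let $T$ be a finite set of tuples. Then $\le_T$ is a wqo on $A^*$ if and only if $T$ is unavoidable.
\end{theorem}

For the second result, and for the proof of the first, write each $t\in T$ as $t=(u_1(t),\dots,u_{k(t)}(t))$. A \emph{choice function} is a map $g$ on $T$ with $g(t)\in\{1,\dots,k(t)\}$. It selects one component from each tuple, and we put
\[
I_g=\{u_{g(t)}(t):t\in T\}.
\]
A language $L\subseteq A^*$ is \emph{upward closed} if $v\in L$ and $v\le_Tw$ imply $w\in L$.

\begin{theorem}\label{thm:more}
\textup{(A)} For an arbitrary, possibly infinite, set $T$ of tuples the following are equivalent: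
\begin{itemize}
\item[(1)] $\le_T$ is a wqo;
\item[(2)] $T$ is unavoidable;
\item[(3)] some finite subset of $T$ is unavoidable;
\item[(4)] every upward closed language is regular.
\end{itemize}
\textup{(B)} Let $T$ be finite and let $\lambda$ be the maximal length of a component of a tuple in $T$, with $\lambda=1$ if $T=\emptyset$. Then \textup{(1)--(4)} are also equivalent to each of:
\begin{itemize}
\item[(5)] for every choice function $g$, all sufficiently long words have a factor in $I_g$;
\item[(6)] for every nonempty word $q$ with $|q|\le|A|^{\lambda-1}$ there is $t\in T$ all of whose components are factors of powers of $q$.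
\end{itemize}
In particular the property is decidable. It is invariant under permuting the components inside each tuple and under replacing a tuple by repetitions of itself. If it fails, there is a word $q\ne\varepsilon$ such that $\{q^n:n\ge0\}$ is an infinite antichain of minimal elements.
\end{theorem}

\begin{remark}
Two conventions cannot be dropped. If empty components were allowed, $T=\{(\varepsilon)\}$ would be unavoidable while $\le_T$ is equality. If $A$ were infinite, $T=\{(a):a\in A\}$ would be unavoidable while the letters form an infinite antichain.
\end{remark}

One direction of Theorem~\ref{thm:main} is Lemma~\ref{lem:easy}. The other occupies Sections~\ref{sec:stack}--\ref{sec:trees}, after an example in Section~\ref{sec:example} that shows the plan. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.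

\section{Standard facts}\label{sec:facts}

We use the following facts on well quasi orders.
\begin{itemize}
\item[(W1)] \emph{Every infinite sequence in a wqo has an infinite nondecreasing subsequence.} Indeed, the indices $i$ for which no $j>i$ has $s_i\le s_j$ are finite in number, since otherwise they would give a sequence violating the definition; start beyond the last of them and continue step by step.
\item[(W2)] \emph{A finite product of wqo's, ordered componentwise, is a wqo. A quasi ordered set that is a finite union of subsets each of which is a wqo is a wqo.} For products apply (W1) to one coordinate after the other; for unions, some subset contains infinitely many terms of the sequence. A finite set ordered by equality and $(\mathbb N,\le)$ are wqo's.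
\item[(W3)] \emph{Higman's lemma.} Let $(Q,\le)$ be a quasi order. For finite sequences over $Q$ put $(q_1,\dots,q_a)\le^*(q'_1,\dots,q'_b)$ if there is an increasing map $\sigma:\{1,\dots,a\}\to\{1,\dots,b\}$ with $q_j\le q'_{\sigma(j)}$ for all $j$. If $\le$ is a wqo, then so is $\le^*$. We call $\sigma$ an \emph{embedding}, and the entries $q'_{\sigma(j)}$ \emph{matched}.
\end{itemize}
We also use \emph{Brouwer's fixed point theorem}: a continuous map from a nonempty compact convex subset of $\mathbb R^d$ to itself has a fixed point.

\section{An example: $T=\{(a),(b,bb)\}$}\label{sec:example}

Let $A=\{a,b\}$ and $T=\{(a),(b,bb)\}$. A word of length $3$ contains an $a$ or equals $bbb$, so $T$ is unavoidable. An erasing step removes one $a$, or removes one $b$ together with a factor $bb$ to its right. Two constraints are visible. The order of the components matters: $a\le_Tbabb$, but $a\not\le_Tbbab$, because the only step down from $bbab$ erases the $a$. And some letters must go before others: $aa\not\le_Tbabab$, because no $b$ can be erased until an $a$ between two $b$'s has been erased.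

\begin{proposition}\label{prop:example}
For $T=\{(a),(b,bb)\}$ the order $\le_T$ is a wqo on $\{a,b\}^*$.
\end{proposition}

\begin{proof}
Let $w$ have $3m+\rho$ occurrences of $b$, with $\rho\in\{0,1,2\}$. Write $w=xyz$, where $x$ is the shortest prefix with $m$ occurrences of $b$ and $xy$ is the shortest prefix with $3m$ occurrences. The $b$'s of $x$ will serve as first components of $(b,bb)$. The $2m$ occurrences of $b$ in $y$ will serve as second components: pairing the first with the second, the third with the fourth, and so on, we read $y$ as a sequence over
\[
Q=\{a\}\cup\{ba^kb:k\ge0\}
\]
with exactly $m$ \emph{blocks} $ba^kb$. Finally $z=a^{i_0}ba^{i_1}\cdots ba^{i_\rho}$. Order $Q$ by $a\le a$ and $ba^kb\le ba^lb$ for $k\le l$; it is a wqo by (W2).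

Given an infinite sequence of words, pass to a subsequence with constant $\rho$. By (W3) and (W2) there are an earlier term $w=xyz$ and a later term $w'=x'y'z'$ such that $x$ embeds in $x'$ as a sequence of letters, $y$ embeds in $y'$ as a sequence over $Q$, and $i_j\le i'_j$ for $0\le j\le\rho$. The first embedding leaves $m'-m$ of the $b$'s of $x'$ unmatched, and the second leaves $m'-m$ blocks of $y'$ unmatched: \emph{the same number}. Starting from $w'$, first erase, one at a time, the unmatched $a$'s of $x'$ and $y'$, all $a$'s inside unmatched blocks, $l-k$ of the $a$'s in a block $ba^lb$ matched with $ba^kb$, and $i'_j-i_j$ of the $a$'s in the $j$-th run of $z'$. Now every unmatched block is a factor $bb$, and it lies to the right of $x'$. In $m'-m$ further steps erase one unmatched $b$ of $x'$ together with one unmatched block. What remains is $xyz=w$, so $w\le_Tw'$.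
\end{proof}

For instance, take $w=ab\cdot bab$ and $w'=bab\cdot bab\,baab$, where the dot separates $x$ from $y$, and $z=z'=\varepsilon$. Match $ab$ with the last two letters of $x'$ and the block $bab$ with $baab$. The erasure runs
\[
bab\cdot bab\,baab\ \to\ bab\cdot bb\,baab\ \to\ bab\cdot bb\,bab\ \to\ ab\cdot bab .
\]

Higman's lemma produced two words of which the earlier is obtained from the later by removing pieces. The work lay in arranging that the removed pieces can be grouped into tuples of $T$. Four devices did this, and each has a counterpart in general.
\begin{itemize}
\item The word was read as a system of nested pieces, each spelling one component (an $a$ inside a $bb$). In general a stack produces such pieces, nested to bounded depth (Section~\ref{sec:stack}).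
\item Inner pieces were erased before outer ones. In general a system of ranks fixes the order of erasure (Section~\ref{sec:keys}).
\item A cut placed all first components to the left of all second components, at a point where they are equally many. In general there are many cuts, which interact, and a fixed point argument places them (Section~\ref{sec:cuts}).
\item A bounded amount of irregular data ($\rho$ and the $b$'s of $z$) was made constant along a subsequence (Section~\ref{sec:trees}).
\end{itemize}

\section{The stack decomposition}\label{sec:stack}

In Sections~\ref{sec:stack}--\ref{sec:trees}, $T$ is finite and unavoidable, $H$ is a positive integer such that every word of length at least $H$ contains a tuple of $T$, and $\lambda$ is the maximal length of a component. Note that $T\neq\emptyset$. A word that contains $t$ has every component of $t$ as a factor. Hence: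
\begin{equation}\label{eq:U}
\text{for every choice function $g$, every word of length $\ge H$ has a factor in $I_g$.}
\end{equation}
This is the only way in which unavoidability enters the proof. It allows us to treat each region of a word separately: whichever component of each tuple we decide to use in a region, the chosen components suffice to take that region apart.

Fix a linear order on $T$. Let $g$ be a choice function and $w=w_1\cdots w_n$ a word. We process the positions $1,\dots,n$ with a stack of positions, initially empty; the \emph{stack word} is the word spelled by the stack from bottom to top. At time $j$ we push $j$. If the stack word now has a suffix in $I_g$, we take the first $t\in T$ such that $u_{g(t)}(t)$ is a suffix and pop the top $|u_{g(t)}(t)|$ positions, once. The popped set $c$ is a \emph{node}, and $t(c)=t$ is its tuple. The positions left on the stack at the end are \emph{residual}. The set of nodes is the \emph{stack decomposition} of $w$ for $g$.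

The positions on the stack always increase from bottom to top. Nodes are pairwise disjoint, a node $c$ is popped at time $\max c$, and its positions $p_1<\dots<p_l$ spell $u_{g(t(c))}(t(c))$. The \emph{span} of $c$ is the interval $[p_1,p_l]$ and its \emph{gaps} are the open intervals $(p_s,p_{s+1})$, $1\le s<l$. A node $c'$ is \emph{nested} in $c$ if the span of $c'$ lies in a gap of $c$. Nesting is transitive, and a nested node has a strictly shorter span. A \emph{chain} is a sequence of nodes $c_1,\dots,c_m$ with $c_{s+1}$ nested in $c_s$ for all $s<m$.

\begin{example}\label{ex:stack}
Let $T=\{(aa),(bb),(ab,ba)\}$ over $\{a,b\}$. It is unavoidable with $H=6$: a word without $aa$ and $bb$ alternates, and $ababab=ab\cdot a\cdot ba\cdot b$ and $bababa=b\cdot ab\cdot a\cdot ba$ contain $(ab,ba)$. There are two choice functions, with $I_g=\{aa,bb,ab\}$ and $I_{g'}=\{aa,bb,ba\}$. Let $w=baabbab$. For $g$ the stack words just after the pushes are $b,\ ba,\ baa,\ bb,\ b,\ ba,\ bab$, with pops at times $3,4,7$. For $g'$ they are $b,\ ba,\ a,\ ab,\ abb,\ aa,\ b$, with pops at times $2,5,6$. Figure~\ref{fig:stack} shows the two decompositions. Changing the choice for one tuple has changed the nodes of the other two.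
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x/\y in {1/b,2/a,3/a,4/b,5/b,6/a,7/b} \node at (\x,0) {$\y$};
\draw (2,0.25) to[bend left=60] (3,0.25);
\draw (1,0.25) to[bend left=60] (4,0.25);
\draw (6,0.25) to[bend left=60] (7,0.25);
\draw (1,-0.25) to[bend right=60] (2,-0.25);
\draw (4,-0.25) to[bend right=60] (5,-0.25);
\draw (3,-0.25) to[bend right=60] (6,-0.25);
\end{tikzpicture}
\caption{Two stack decompositions of the word $baabbab$; each arc joins the two positions of a node. Above, popping suffixes in $\{aa,bb,ab\}$: a node $aa$ nested in a node $bb$, a node $ab$, and the fifth position residual. Below, popping suffixes in $\{aa,bb,ba\}$: a node $ba$, a node $bb$ nested in a node $aa$, and the last position residual.}\label{fig:stack}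
\end{figure}

\begin{lemma}\label{lem:stack}
For every choice function $g$ and every word $w$, the stack decomposition has the following properties.
\begin{itemize}
\item[(a)] The stack has at most $H$ elements just after a push, and at most $H-1$ positions are residual.
\item[(b)] Every position in a gap of a node $c$ belongs to a node whose span lies in that same gap.
\item[(c)] Two distinct nodes have disjoint spans, or one is nested in the other.
\item[(d)] A chain has at most $H$ nodes.
\item[(e)] For consecutive positions $e,e+1$, at most $H$ nodes have a span that contains both.
\end{itemize}
\end{lemma}

\begin{proof}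
(a) We show by induction that after each complete step the stack word has no factor in $I_g$. Before the push it has none, so after the push a factor in $I_g$ must be a suffix. If there is no such suffix, we are done. Otherwise at least one position is popped, and the stack word becomes a prefix of the stack word before the push. By \eqref{eq:U}, the stack has at most $H-1$ elements after each step, hence at most $H$ just after a push.

(b) Let $c=\{p_1<\dots<p_l\}$ and $p_s<x<p_{s+1}$. Just before $c$ is popped, the stack elements $\ge p_1$ are exactly those of $c$. So $x$ was popped earlier, in a node $c'$ with $\max c'<p_l$. Suppose that some $p_{s'}$ lies in the span of $c'$. It is on the stack from time $p_{s'}\le\max c'$ until time $p_l>\max c'$, so it is on the stack when $c'$ is popped. At that moment the stack elements $\ge\min c'$ are exactly those of $c'$, so $p_{s'}\in c'$, which contradicts $c\cap c'=\emptyset$. Thus the span of $c'$ is an interval that contains $x$ and no element of $c$, and it lies in $(p_s,p_{s+1})$.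

(c) Let the spans of $c$ and $c'$ intersect, with $\max c'<\max c$. Then $\min c\le\max c'<\max c$ and $\max c'\notin c$, so $\max c'$ lies in a gap of $c$. The only node containing $\max c'$ is $c'$, so by (b) the span of $c'$ lies in that gap.

(d) Let $c_1,\dots,c_m$ be a chain. Then $\min c_1<\dots<\min c_m$, and for $s<m$ the node $c_s$ is popped at time $\max c_s>\min c_m$. So just after $\min c_m$ is pushed, all $m$ minima are on the stack, and $m\le H$ by (a).

(e) Such nodes have pairwise intersecting spans, so by (c) any two of them are nested. Listed by decreasing length of span they form a chain, and (d) applies.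
\end{proof}

The \emph{height} $h(c)$ of a node $c$ is the maximal length of a chain that starts with $c_1=c$. By (d), $h(c)\in\{1,\dots,H\}$. If $c'$ is nested in $c$, a chain starting with $c'$ extends to a chain starting with $c$, so $h(c')<h(c)$. The bound on the height is what will let us apply Higman's lemma level by level, a bounded number of times.

\section{Keys, ranks and profiles}\label{sec:keys}

A node can be erased as a component only when its letters are adjacent, that is, after everything in its gaps has been erased, and it must be erased together with nodes for the other components of its tuple. These two requirements can block each other. With the tuples $s=(ab,c)$ and $t=(d,ef)$, the word $adbecf$ consists of one piece for each of the four components, in the right order for both tuples. But $ab$ waits for $d$, which can only go together with $ef$, which waits for $c$, which can only go together with $ab$; the word contains neither tuple.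

Such a cycle is impossible if every node carries an integer rank such that nested nodes have smaller rank and only nodes of equal rank are erased together: one then erases by increasing rank. So we shall balance the components not for each tuple $t$ but for each pair ($t$, rank), and each such pair will have its own cuts. The first candidate for the rank is the height. It meets an obstacle: at a given place in the word, the cuts for $(t,h)$ and for $(t,h')$ may prescribe different components of $t$, whereas a stack decomposition uses one choice function for all heights. The remedy is to provide many more ranks than heights. Then at every place some $H$ ranks prescribe the same choice function, and we use only these ranks there.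

Let $\gamma$ be the number of choice functions, which is finite because $T$ is finite, and put
\[
R=\gamma(H-1)+1,\qquad K=T\times\{1,\dots,R\}.
\]
The elements of $K$ are \emph{keys}. The key $\kappa=(t,r)$ has \emph{rank} $r$, and we put $k(\kappa)=k(t)$. A \emph{label} is a pair $(\kappa,i)$ with $\kappa\in K$ and $1\le i\le k(\kappa)$; here $i$ is the \emph{role}. A \emph{profile} is a map $f$ on $K$ with $f(\kappa)\in\{1,\dots,k(\kappa)\}$. There are finitely many keys, labels and profiles.

Let $f$ be a profile. For each $r$ the map $f(\cdot,r)$ is a choice function. There are $\gamma(H-1)+1$ values of $r$ and $\gamma$ choice functions, so some choice function equals $f(\cdot,r)$ for at least $H$ values of $r$. For each $f$ fix, once and for all, such a choice function $g_f$ and ranks $r_1<\dots<r_H$ with $f(\cdot,r_h)=g_f$ for all $h$. Let $\Phi_f(w)$ be the stack decomposition of $w$ for $g_f$, in which a node $c$ of height $h$ is given the key $\kappa(c)=(t(c),r_h)$, the rank $r_h$, and the label $(\kappa(c),f(\kappa(c)))$.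

\begin{lemma}\label{lem:keys}
Let $c\in\Phi_f(w)$ have label $(\kappa,i)$ with $\kappa=(t,r)$. Then $i=f(\kappa)$, the positions of $c$ spell $u_i(t)$, and every node nested in $c$ has rank less than $r$.
\end{lemma}

\begin{proof}
Here $r=r_h$ with $h=h(c)$, so $i=f(t,r_h)=g_f(t)$, and $c$ spells $u_{g_f(t)}(t)$ by construction. A nested node has height $h'<h$ and rank $r_{h'}<r_h$.
\end{proof}

If every tuple has a single component, then $\gamma=1$, $R=H$, there is one profile, the rank is the height, and the next section has nothing to do.

\section{Balanced cuts}\label{sec:cuts}

Let $w$ be a word of length $n\ge1$. A \emph{cutting} of $w$ is a partition of $\{1,\dots,n\}$ into nonempty consecutive intervals $P_1<\dots<P_m$, the \emph{parts}, together with profiles $f_1,\dots,f_m$. A node of $\Phi_{f_p}(w)$ is \emph{included in part $p$} if its span is contained in $P_p$. Let $N_{\kappa,i}$ be the number of included nodes, over all parts, with label $(\kappa,i)$. Put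
\[
\beta=\sum_{\kappa\in K}\bigl(k(\kappa)-1\bigr),\qquad C=2\beta+(\beta+1)H .
\]
These constants do not depend on $w$.

\begin{proposition}\label{prop:cuts}
Every nonempty word $w$ has a cutting with $m\le\beta+1$ parts such that
\begin{itemize}
\item[(M)] for each key $\kappa$, the map $p\mapsto f_p(\kappa)$ is nondecreasing;
\item[(B)] $|N_{\kappa,i}-N_{\kappa,1}|\le C$ for every label $(\kappa,i)$.
\end{itemize}
\end{proposition}

Property (M) puts the nodes with key $\kappa$ and role $1$ to the left of those with role $2$, and so on; it holds as soon as the role of $\kappa$ is prescribed by $k(\kappa)-1$ cut points. These cut points are to be chosen so that the $k(\kappa)$ numbers $N_{\kappa,i}$ are almost equal. One cannot do this key by key. Moving a cut point of $\kappa$ changes the profile in the region it sweeps, hence possibly the choice function, hence the nodes of all other keys there, as in Example~\ref{ex:stack}. All cut points must be found simultaneously. We let them vary continuously and use the following lemma, which for one key with two roles is the intermediate value theorem applied to $M_1-M_2$.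

\begin{lemma}\label{lem:equalize}
Let $X=\prod_{\kappa\in K}\Delta_\kappa$, where $\Delta_\kappa$ is the simplex of all $(x_{\kappa,i})_{1\le i\le k(\kappa)}$ with $x_{\kappa,i}\ge0$ and $\sum_ix_{\kappa,i}=1$. For each label let $M_{\kappa,i}:X\to[0,\infty)$ be continuous, with $M_{\kappa,i}(x)=0$ whenever $x_{\kappa,i}=0$. Then there is $x\in X$ such that, for each $\kappa$, the number $M_{\kappa,i}(x)$ does not depend on $i$.
\end{lemma}

\begin{proof}
We enlarge the coordinates whose value $M_{\kappa,i}$ is below average. Define continuous functions on $X$ by
\[
a_\kappa=\frac1{k(\kappa)}\sum_iM_{\kappa,i},\qquad e_{\kappa,i}=\max(0,a_\kappa-M_{\kappa,i}),\qquad S_\kappa=\sum_ie_{\kappa,i}.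
\]
The map that replaces each $x_{\kappa,i}$ by $(x_{\kappa,i}+e_{\kappa,i})/(1+S_\kappa)$ is a continuous map from the compact convex set $X$ to itself. By Brouwer's theorem it has a fixed point $x$, and there $x_{\kappa,i}S_\kappa=e_{\kappa,i}$ for all labels. Suppose that $S_\kappa>0$. Then some $M_{\kappa,i'}$ is below the mean $a_\kappa$, so some $M_{\kappa,i}$ is above it: $M_{\kappa,i}>a_\kappa\ge0$. For this $i$ we get $e_{\kappa,i}=0$, hence $x_{\kappa,i}=0$, hence $M_{\kappa,i}=0$, a contradiction. So $S_\kappa=0$, that is, $M_{\kappa,i}\ge a_\kappa$ for all $i$, and numbers that are all at least their mean are equal.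
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cuts}]
The decompositions $\Phi_f(w)$, one for each profile, are computed on the whole word $w$ and do not depend on the cuts. The cuts only select which of these finitely many decompositions is read at each place. This makes the counts depend continuously on the cuts; the price is that some nodes cross the ends of the parts, and Lemma~\ref{lem:stack}(e) bounds their number. For a key $\kappa$ and a profile $f$ let
\[
J_{\kappa,f}=\{\min c: c\in\Phi_f(w),\ \kappa(c)=\kappa\}.
\]
Nodes of one decomposition are disjoint, so they have distinct minima, and counting elements of $J_{\kappa,f}$ counts nodes.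

\emph{Step 1: continuous counts.} Let position $j$ occupy the real interval $[j-1,j)$. For $x\in X$ define cut points
\[
\xi_{\kappa,i}=n\sum_{j\le i}x_{\kappa,j}\qquad(0\le i\le k(\kappa)),
\]
so that $0=\xi_{\kappa,0}\le\xi_{\kappa,1}\le\dots\le\xi_{\kappa,k(\kappa)}=n$. For $s\in[0,n)$ let $f^x_s$ be the profile with $f^x_s(\kappa)=i$ if and only if $\xi_{\kappa,i-1}\le s<\xi_{\kappa,i}$. Let $M_{\kappa,i}(x)$ be the total length of the set
\[
\{s\in[0,n):\ f^x_s(\kappa)=i\ \text{ and }\ \lfloor s\rfloor+1\in J_{\kappa,f^x_s}\},
\]
which is a finite union of intervals with ends among the integers and the cut points. If $x_{\kappa,i}=0$, then $\xi_{\kappa,i-1}=\xi_{\kappa,i}$, the set is empty, and $M_{\kappa,i}(x)=0$.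

To see that $M_{\kappa,i}$ is continuous, let $x,x'\in X$ have cut points $\xi,\xi'$. Whether $s$ belongs to the set depends on $x$ only through $f^x_s$. If $f^x_s(\kappa')=i_1<i_2=f^{x'}_s(\kappa')$ for some key $\kappa'$, then $\xi'_{\kappa',i_1}\le\xi'_{\kappa',i_2-1}\le s<\xi_{\kappa',i_1}$, so $s$ lies between $\xi'_{\kappa',i_1}$ and $\xi_{\kappa',i_1}$; the case $i_1>i_2$ is the same with $x$ and $x'$ exchanged. Therefore
\[
|M_{\kappa,i}(x)-M_{\kappa,i}(x')|\le\sum_{(\kappa',i')}|\xi_{\kappa',i'}-\xi'_{\kappa',i'}|,
\]
and the right side tends to $0$ as $x'\to x$. Fix $x$ as in Lemma~\ref{lem:equalize}.

\emph{Step 2: rounding.} For a position $j$ let $\bar f_j$ be the profile with $\bar f_j(\kappa)=i$ if and only if $\lfloor\xi_{\kappa,i-1}\rfloor<j\le\lfloor\xi_{\kappa,i}\rfloor$, and let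
\[
n_{\kappa,i}=\#\{j:\ \bar f_j(\kappa)=i\ \text{ and }\ j\in J_{\kappa,\bar f_j}\}.
\]
Call $j$ \emph{good} if no cut point lies in the open interval $(j-1,j)$. For good $j$ and $s\in[j-1,j)$ we have $f^x_s=\bar f_j$: if $\xi_{\kappa,i-1}\le s<\xi_{\kappa,i}$, then $\xi_{\kappa,i-1}<j$ and $\xi_{\kappa,i}>j-1$, so $\xi_{\kappa,i-1}\le j-1$ and $\xi_{\kappa,i}\ge j$, which gives $\bar f_j(\kappa)=i$. Hence a good $j$ contributes the same amount, $0$ or $1$, to $M_{\kappa,i}(x)$ and to $n_{\kappa,i}$. Any other $j$ contributes to each a number in $[0,1]$. Only the $\beta$ cut points $\xi_{\kappa,i}$ with $1\le i\le k(\kappa)-1$ can be non-integers, so at most $\beta$ positions are not good. Thus $|n_{\kappa,i}-M_{\kappa,i}(x)|\le\beta$, and since $M_{\kappa,i}(x)=M_{\kappa,1}(x)$,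
\begin{equation}\label{eq:n}
|n_{\kappa,i}-n_{\kappa,1}|\le2\beta .
\end{equation}
Let $0=e_0<e_1<\dots<e_m=n$ be the distinct values among the numbers $\lfloor\xi_{\kappa,i}\rfloor$. Then $m\le\beta+1$. Put $P_p=\{e_{p-1}+1,\dots,e_p\}$. The profile $\bar f_j$ is constant for $j\in P_p$; call it $f_p$. Each $\bar f_j(\kappa)$ is nondecreasing in $j$, so (M) holds.

\emph{Step 3: crossing nodes.} The number $n_{\kappa,i}$ counts the nodes $c$ with key $\kappa$ such that, for some $p$ with $f_p(\kappa)=i$, we have $c\in\Phi_{f_p}(w)$ and $\min c\in P_p$. A node included in part $p$ with label $(\kappa,i)$ has $f_p(\kappa)=i$ by Lemma~\ref{lem:keys}, so it is counted. Conversely, a counted node has label $(\kappa,i)$, and if it is not included, its span contains $e_p$ and $e_p+1$; by Lemma~\ref{lem:stack}(e) there are at most $H$ such nodes for each $p$. Hence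
\[
n_{\kappa,i}-(\beta+1)H\le N_{\kappa,i}\le n_{\kappa,i}
\]
for every label, and together with \eqref{eq:n} this gives (B).
\end{proof}

\section{Trees, forests and the proof of Theorem~\ref{thm:main}}\label{sec:trees}

It remains to record a word with its cutting as a bounded number of objects from a wqo, plus bounded data, as the triple $x,y,z$ did in Section~\ref{sec:example}. The objects are labeled ordered trees that describe how included nodes are nested.

\subsection*{The order on trees}
A \emph{tree} of rank $r\in\{1,\dots,R\}$ is defined recursively as a tuple
\[
\tau=(\kappa,i;G_1,\dots,G_{l-1}),
\]
where $(\kappa,i)$ is a label with $\kappa=(t,r)$, $l=|u_i(t)|$, and each $G_s$ is a finite sequence of trees of rank less than $r$. A finite sequence of trees is a \emph{forest}. The \emph{vertices} of $\tau$ are its root, which carries the label $(\kappa,i)$, and the vertices of the trees in $G_1,\dots,G_{l-1}$; the roots of these trees are the children of the root of $\tau$. If $u_i(t)=b_1\cdots b_l$, the \emph{yield} of $\tau$ is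
\[
y(\tau)=b_1\,y(G_1)\,b_2\cdots y(G_{l-1})\,b_l,
\]
the yield of a forest being the concatenation of the yields of its trees. The letters $b_1,\dots,b_l$ displayed here are the letters of the root, and in this way each letter of a yield belongs to one vertex.

Put $\tau\sqsubseteq\tau'$ if $\tau$ and $\tau'$ have the same root label and $G_s\sqsubseteq^*G'_s$ for all $s$, where $\sqsubseteq^*$ is the order of (W3) derived from $\sqsubseteq$ on trees of smaller rank. Roots are compared only with roots, and children only with children in the same gap.

\begin{lemma}\label{lem:treewqo}
The relation $\sqsubseteq$ is a wqo on trees, and $\sqsubseteq^*$ is a wqo on forests.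
\end{lemma}

\begin{proof}
We show by induction on $r$ that $\sqsubseteq$ is a wqo on trees of rank at most $r$; for $r=0$ there are no such trees. Fix a label $(\kappa,i)$ of rank $r'\le r$. The forests of trees of rank less than $r'$ are a wqo by induction and (W3). The trees with root label $(\kappa,i)$ are ordered as the product of $l-1$ copies of this wqo, so they are a wqo by (W2). Trees with different root labels are incomparable and there are finitely many labels, so (W2) completes the step. Take $r=R$ and apply (W3) once more.
\end{proof}

\begin{lemma}\label{lem:embed}
Let $F\sqsubseteq^*F'$ be forests. There is a label-preserving injection from the vertices of $F$ to the vertices of $F'$ such that the set $U$ of vertices outside the image contains all descendants of its elements, and deleting from $y(F')$ the letters of the vertices in $U$ gives $y(F)$.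
\end{lemma}

\begin{proof}
We use induction on the largest rank of a tree in $F'$; if $F'$ is empty, so is $F$. Let $\sigma$ be an embedding of $F=(\tau_1,\dots,\tau_a)$ in $F'=(\tau'_1,\dots,\tau'_b)$. Send the root of $\tau_j$ to the root of $\tau'_{\sigma(j)}$, and for each $s$ use the injection given by induction for the forests $G_s\sqsubseteq^*G'_s$ in these two trees. All vertices of an unmatched tree of $F'$ are in $U$, and its yield is deleted entirely. In a matched tree the root is not in $U$, a vertex of $U$ lies in some $G'_s$, where its descendants are in $U$ by induction, and the yield $b_1y(G'_1)b_2\cdots b_l$ becomes $b_1y(G_1)b_2\cdots b_l=y(\tau_j)$. Since $\sigma$ is increasing, these yields appear in the order $y(\tau_1),\dots,y(\tau_a)$.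
\end{proof}

\subsection*{Coding a word}
For each nonempty word $w$ fix a cutting as in Proposition~\ref{prop:cuts}. A position of $P_p$ is \emph{uncovered} if it belongs to no node included in part $p$. Put $\rho_0=H-1+2H\lambda$.

\begin{lemma}\label{lem:code}
For each $p$, the factor of $w$ on $P_p$ can be written as
\[
y(F_{p,0})\,a_{p,1}\,y(F_{p,1})\,a_{p,2}\cdots a_{p,\rho_p}\,y(F_{p,\rho_p}),
\]
where $a_{p,1},\dots,a_{p,\rho_p}$ are the letters at the uncovered positions, $\rho_p\le\rho_0$, and the $F_{p,j}$ are forests whose vertices correspond bijectively to the nodes included in part $p$. A vertex has the label of its node, its letters occupy the positions of its node, and its descendants correspond to the nodes nested in its node.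
\end{lemma}

\begin{proof}
All nodes in this proof are nodes of $\Phi_{f_p}(w)$. An uncovered position of $P_p$ is residual, or it belongs to a node whose span meets $P_p$ without being contained in it. Such a span contains both positions adjacent to the left end of $P_p$ or both positions adjacent to the right end. By Lemma~\ref{lem:stack}(a),(e) there are at most $H-1$ residual positions and at most $2H$ such nodes, each with at most $\lambda$ positions. So $\rho_p\le\rho_0$.

Let $c$ be an included node. Nodes nested in $c$ have their spans in $P_p$, so they are included. By induction on the height we construct a tree $\tau(c)$ whose root has the label of $c$, whose other vertices correspond to the nodes nested in $c$, and whose yield is the factor of $w$ on the span of $c$. Consider the $s$-th gap of $c$, and among the nodes with span in this gap take those that are not nested in another such node. Their spans are pairwise disjoint by Lemma~\ref{lem:stack}(c). Every node with span in the gap is one of them or is nested in exactly one of them, so by Lemma~\ref{lem:stack}(b) their spans cover the gap. List them from left to right as $d_1,\dots,d_q$ and let $G_s=(\tau(d_1),\dots,\tau(d_q))$; then $y(G_s)$ is the factor of $w$ on the gap. By Lemma~\ref{lem:keys}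 the $d_j$ have smaller rank than $c$, and $c$ spells $u_i(t)$, where $((t,r),i)$ is its label. So $\tau(c)=(\kappa(c),i;G_1,\dots,G_{l-1})$ is a tree with the required properties.

Finally take the included nodes that are not nested in another included node. Their spans are pairwise disjoint by Lemma~\ref{lem:stack}(c), and every included node is one of them or is nested in exactly one of them. A position in one of these spans belongs to an included node, by the previous paragraph; a position of $P_p$ outside these spans belongs to none. So the uncovered positions are exactly those outside these spans. Let $F_{p,j}$ be the sequence of the trees $\tau(c)$ of these maximal nodes $c$ that lie between the $j$-th and the $(j+1)$-th uncovered position, with the evident meaning for $j=0$ and $j=\rho_p$.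
\end{proof}

Write $N_{\kappa,i}(w)$ for the counts of the fixed cutting, put $d_{\kappa,i}(w)=N_{\kappa,i}(w)-N_{\kappa,1}(w)$, and define the \emph{type} of $w$ as
\[
E(w)=\Bigl(m,\ (f_p)_{p},\ (a_{p,1}\cdots a_{p,\rho_p})_{p},\ (d_{\kappa,i}(w))_{(\kappa,i)}\Bigr).
\]
There are finitely many types: $m\le\beta+1$, the profiles and labels are finite in number, the words $a_{p,1}\cdots a_{p,\rho_p}$ have length at most $\rho_0$ over the finite alphabet $A$, and $|d_{\kappa,i}(w)|\le C$ by (B). The last entry is the reason for Section~\ref{sec:cuts}. Exact balance is not needed: it suffices that two words have the \emph{same} imbalance, and this can be forced because the imbalance is bounded.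

\subsection*{End of the proof}
By Lemma~\ref{lem:easy} it remains to show that $\le_T$ is a wqo when $T$ is finite and unavoidable. Let $w^1,w^2,\dots$ be an infinite sequence of words. If $\varepsilon$ occurs twice we are done; otherwise remove it. Pass to an infinite subsequence of constant type. Each of its words is described by the same number $\sum_p(\rho_p+1)$ of forests. By Lemma~\ref{lem:treewqo} and (W2) there are an earlier term $w$ and a later term $w'$ with $F_{p,j}\sqsubseteq^*F'_{p,j}$ for all $p,j$. We show that $w\le_Tw'$.

Apply Lemma~\ref{lem:embed} to each pair $F_{p,j}\sqsubseteq^*F'_{p,j}$, and identify vertices with included nodes by Lemma~\ref{lem:code}. We obtain a label-preserving injection from the included nodes of $w$ to those of $w'$. Let $U$ be the set of included nodes of $w'$ outside the image. Then: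
\begin{itemize}
\item[(i)] every node nested in a node of $U$ is in $U$;
\item[(ii)] deleting from $w'$ the positions of all nodes of $U$ gives $w$, because each $y(F'_{p,j})$ becomes $y(F_{p,j})$ and the uncovered letters of $w$ and $w'$ agree;
\item[(iii)] the number of nodes of $U$ with label $(\kappa,i)$ does not depend on $i$. Indeed, since $d_{\kappa,i}(w)=d_{\kappa,i}(w')$, this number is
\[
N_{\kappa,i}(w')-N_{\kappa,i}(w)=N_{\kappa,1}(w')+d_{\kappa,i}(w')-N_{\kappa,1}(w)-d_{\kappa,i}(w)=N_{\kappa,1}(w')-N_{\kappa,1}(w).
\]
Call it $n_\kappa$.
\end{itemize}

We delete the nodes of $U$ in stages $r=1,2,\dots,R$, the nodes of rank $r$ in stage $r$. Let $c\in U$ have label $(\kappa,i)$ with $\kappa=(t,r)$. Every position in a gap of $c$ belongs to a node nested in $c$ by Lemma~\ref{lem:stack}(b); this node is in $U$ by (i) and has rank less than $r$ by Lemma~\ref{lem:keys}. So at the beginning of stage $r$ the gaps of $c$ are empty, and the letters of $c$ form a factor $u_i(t)$ of the current word. They remain a factor while other nodes are deleted.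

In stage $r$, for each key $\kappa=(t,r)$ perform $n_\kappa$ rounds. In each round choose nodes $c_1,\dots,c_{k(t)}\in U$ not yet deleted, with labels $(\kappa,1),\dots,(\kappa,k(t))$, and delete them all at once. By (iii) the choice is possible in every round, and after $n_\kappa$ rounds no node of $U$ with key $\kappa$ is left. The node $c_i$ is included in a part $p_i$ of $w'$ with $f_{p_i}(\kappa)=i$. If $p_{i+1}\le p_i$, then (M) would give $i+1\le i$; so $p_1<p_2<\dots<p_{k(t)}$. The factors $u_1(t),\dots,u_{k(t)}(t)$ formed by $c_1,\dots,c_{k(t)}$ are therefore disjoint and occur in this order. If $z'$ is the word before the round and $z$ the word after it, then $z\vdash_Tz'$.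

After stage $R$ all of $U$ is deleted, and the word is $w$ by (ii). Hence $w\le_Tw'$, and Theorem~\ref{thm:main} is proved. \hfill$\square$

\section{Infinite sets of tuples, regularity and decidability}\label{sec:more}

We prove Theorem~\ref{thm:more}. For a language $L$ and a word $x$, the \emph{residual} of $L$ by $x$ is $x^{-1}L=\{y:xy\in L\}$. Recall that $L$ is regular, that is, accepted by a finite automaton, if and only if it has finitely many distinct residuals.

\begin{proof}[Proof of part \textup{(A)}]
(1)$\Rightarrow$(2) is Lemma~\ref{lem:easy}.

(2)$\Rightarrow$(3). Let every word of length at least $H$ contain a tuple of $T$. Since $A$ is finite, there are finitely many words of length $H$. Choose for each of them a tuple of $T$ that it contains, and let $T_0$ be the finite set of chosen tuples. A word of length at least $H$ has a prefix of length $H$, so it contains a tuple of $T_0$.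

(3)$\Rightarrow$(1). If $T_0\subseteq T$ is finite and unavoidable, then $\le_{T_0}$ is a wqo by Theorem~\ref{thm:main}. Since $v\le_{T_0}w$ implies $v\le_Tw$, the order $\le_T$ is a wqo.

(1)$\Rightarrow$(4). A step $v\vdash_Tw$ gives a step $xvy\vdash_Txwy$, by adding $x$ to $v_1$ and $y$ to $v_{k+1}$; so $v\le_Tw$ implies $xvy\le_Txwy$. Let $L$ be upward closed. Each residual is upward closed, since $y\le_Ty'$ implies $xy\le_Txy'$. Also $x\le_Tx'$ implies $x^{-1}L\subseteq x'^{-1}L$, since $xy\le_Tx'y$. Suppose that there are words $x_1,x_2,\dots$ with pairwise distinct residuals. By (W1) we may assume $x_1\le_Tx_2\le_T\cdots$, and then the sets $L_i=x_i^{-1}L$ form a strictly increasing chain of upward closed sets. Choose $y_i\in L_{i+1}\setminus L_i$. If $y_i\le_Ty_j$ for some $i<j$, then $y_j\in L_{i+1}\subseteq L_j$, which is false. So the sequence $y_1,y_2,\dots$ contradicts (1). Thus $L$ has finitely many residuals and is regular.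

(4)$\Rightarrow$(2). If $T$ is not unavoidable, Lemma~\ref{lem:easy} gives an infinite antichain $Z$. For $Z'\subseteq Z$, the language of all words above some element of $Z'$ is upward closed and meets $Z$ exactly in $Z'$. So there are uncountably many upward closed languages, while only countably many languages over $A$ are regular.
\end{proof}

Part (B) says that, for unavoidability, a tuple matters only through its set of components, and that periodic words are sufficient tests.

\begin{proof}[Proof of part \textup{(B)}]
Let first $T=\emptyset$. Then (2) fails; (5) fails because the only choice function is the empty map, with $I_g=\emptyset$; and (6) fails for $q$ a letter. For $a\in A$ the set $\{a^n:n\ge0\}$ is an antichain of minimal elements. From now on $T$ is finite and nonempty.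

(2)$\Rightarrow$(5) is \eqref{eq:U}.

(5)$\Rightarrow$(2). There are finitely many choice functions, so there is a length $h\geq1$ such that every word of length $h$ has a factor in $I_g$ for every $g$. For every word $B$ of length $h$ there is $t\in T$ all of whose components are factors of $B$: otherwise let $g(t)$ select, for each $t$, a component that is not a factor of $B$, and $B$ has no factor in $I_g$. Let $\nu=\max_tk(t)$ and $b=|T|(\nu-1)+1$. A word of length at least $hb$ begins with $b$ consecutive disjoint blocks of length $h$. Assign to each block such a tuple. Some $t$ is assigned to at least $\nu\ge k(t)$ blocks, and taking $u_i(t)$ in the $i$-th of these blocks shows that the word contains $t$.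

(2)$\Rightarrow$(6). For $q\neq\varepsilon$ and $n$ large, $q^n$ contains some $t\in T$, and all components of $t$ are factors of $q^n$.

(6)$\Rightarrow$(5). Suppose that (5) fails, so that for some $g$ arbitrarily long words have no factor in $I_g$. We find a short word $q$ whose powers have no factor in $I_g$. Consider the finite directed graph with vertex set $A^{\lambda-1}$ that has, for each $z\in A^\lambda$ with no factor in $I_g$, an edge from the prefix of $z$ of length $\lambda-1$ to the suffix of $z$ of length $\lambda-1$, labeled by the last letter of $z$. The successive factors of length $\lambda$ of a word with no factor in $I_g$ form a walk in this graph. So there are arbitrarily long walks; a walk with $|A|^{\lambda-1}$ edges repeats a vertex, and hence the graph has a simple cycle. Let $x$ be a vertex of the cycle and $q$ the word of labels read along the cycle from $x$; then $1\le|q|\le|A|^{\lambda-1}$. For $n\ge1$, the factors of length $\lambda$ of $xq^n$ are the words $z$ of the edges met in going $n$ times around the cycle, so they have no factor in $I_g$. The words of $I_g$ have length at most $\lambda\le|xq^n|$, so an occurrence of one of them in $xq^n$ would lie inside a factor of length $\lambda$. Thus $xq^n$ has no factor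 in $I_g$, and
\begin{equation}\label{eq:q}
\text{for every $t\in T$, the component $u_{g(t)}(t)$ is not a factor of any power of $q$.}
\end{equation}
Hence (6) fails.

\emph{The remaining claims.} A word $u$ is a factor of a power of $q\neq\varepsilon$ if and only if it is a factor of $q^{|u|+1}$: an occurrence starts in some copy of $q$ and reaches at most $|u|$ further copies. So (6) is a finite test over finitely many $q$ and $t$, and the property is decidable. Permuting the components of a tuple, or replacing $(u_1,\dots,u_k)$ by $(u_1,\dots,u_k,\dots,u_1,\dots,u_k)$, changes neither its set of components nor $\lambda$, so it does not affect (6). If the property fails, then (5) fails, and by \eqref{eq:q} no power $q^n$, $n\ge0$, contains a tuple of $T$. By Lemma~\ref{lem:easy} the words $q^n$ are minimal and pairwise incomparable.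
\end{proof}

For the set $T=\{(aa),(bb),(ab,ba)\}$ of Example~\ref{ex:stack}, the test (6) has $\lambda=2$ and runs over $q\in\{a,b,aa,ab,ba,bb\}$. The tuple $(aa)$ serves for $a$ and $aa$, the tuple $(bb)$ for $b$ and $bb$, and $(ab,ba)$ for $ab$ and $ba$, since both components are factors of $abab$ and of $baba$. If the third tuple is removed, the test fails at $q=ab$, and we recover the antichain $(ab)^n$ of Section~\ref{sec:intro}.

\begin{thebibliography}{9}

\bibitem{Haussler}
Haussler, 1983.

\bibitem{WQOL}
\emph{On well quasi orders on languages},
\texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
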